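# Gluing primitive ideal spaces of nuclear $C^*$-algebras

## 1. Adding one point to a countable discrete space

**Conventions.** All topological spaces are $T_0$ and second countable. All $C^*$-algebras are separable, except multiplier algebras, their quotients, and algebras where we say otherwise. "Amenable" means nuclear. $\mathrm{Prim}(C)$ is the primitive ideal space of $C$ with the hull-kernel topology. Subspaces carry the induced topology. $\mathcal C$ denotes the class of spaces homeomorphic to $\mathrm{Prim}(C)$ for some separable nuclear $C$; the empty space is $\mathrm{Prim}(0)$.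

The question, posed as a conjecture in "Spectra of $C^*$ algebras" (http://www.imar.ro/~ot/Kirchberg.pdf), is this. Cut a space $X$ into an open piece $U$ and the closed rest $F=X\setminus U$. Suppose each piece, by itself, is the primitive ideal space of a nuclear algebra. Is $X$ one too? The space $X$ has to be reasonable, in the sense of two definitions.

**Definition (sober).** A non-empty closed set $Z$ is *prime* if $Z=Z_1\cup Z_2$ with $Z_1,Z_2$ closed forces $Z=Z_1$ or $Z=Z_2$. A $T_0$ space is *sober* if every prime closed set is the closure $\overline{\{x\}}$ of a point.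

Hausdorff spaces are sober, since there only singletons are prime. The set $\mathbb N$ with the cofinite topology is not sober: the whole space is prime, and it is not the closure of a point.

**Definition (lqc).** A space is *locally quasi-compact* (lqc) if every neighborhood of a point contains a quasi-compact neighborhood of that point.

Here is a space that is not lqc. Let $X=\mathbb N^2\cup\{p\}$ with $\mathbb N^2$ discrete and open, and basic neighborhoods $\{p\}\cup\{(i,k):i\ge n\}$ of $p$. A neighborhood of $p$ contains, for some $n$, the infinite discrete set $\{(n,k):k\in\mathbb N\}$. This set is closed in $X$, because the neighborhood of $p$ with index $n+1$ misses it. So no neighborhood of $p$ is quasi-compact.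

We use the following standard facts. For $c\in C$ and $P\in\mathrm{Prim}(C)$ write $c(P)=c+P\in C/P$.

- **(F1)** $\{P:\|c(P)\|>\delta\}$ is open, and $\{P:\|c(P)\|\ge\delta\}$ is quasi-compact for $\delta>0$ (Dixmier 3.3.2, 3.3.7).
- **(F2)** For $V\subset\mathrm{Prim}(C)$ open put $C_V=\bigcap_{P\notin V}P$. Then $V\mapsto C_V$ is a lattice isomorphism from the open sets onto the closed ideals, and $\|c+C_V\|=\sup_{P\notin V}\|c(P)\|$. In particular $c\in C_V$ iff $c(P)=0$ for all $P\notin V$. The algebras $C_V$ and $C/C_V$ have primitive ideal spaces $V$ and $\mathrm{Prim}(C)\setminus V$.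
- **(F3)** For separable $C$, $\mathrm{Prim}(C)$ is second countable, sober and lqc.
- **(F4)** If $c\ge 0$ and $f:[0,\infty)\to[0,\infty)$ is continuous and non-decreasing with $f(0)=0$, then $\|f(c)(P)\|=f(\|c(P)\|)$.
- **(F5)** Closed subsets of quasi-compact sets are quasi-compact. Open subspaces and closed subspaces of lqc spaces are lqc, hence so are locally closed ones (intersections of an open and a closed set). A second countable lqc space is the union of an increasing sequence of quasi-compact sets. If $T\subset O$ in an lqc space, $T$ quasi-compact and $O$ open, then there are $H$ open and $T'$ quasi-compact with $T\subset H\subset T'\subset O$: cover $T$ by the interiors of finitely many quasi-compact neighborhoods that lie in $O$.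
- **(F6)** A sober space is determined by its lattice of open sets. If $\theta:\mathcal O(X)\to\mathcal O(Y)$ is a lattice isomorphism between sober spaces, send $x$ to the unique $y$ with $\overline{\{y\}}=Y\setminus\theta(X\setminus\overline{\{x\}})$. This is a bijection. Moreover $x\in W$ iff $W\not\subset X\setminus\overline{\{x\}}$ iff $\theta(W)\not\subset Y\setminus\overline{\{y\}}$ iff $y\in\theta(W)$. So it is a homeomorphism inducing $\theta$.

By (F3), every member of $\mathcal C$ is lqc and sober. So the space $\mathbb N^2\cup\{p\}$ above is not in $\mathcal C$, although $\mathbb N^2$ and $\{p\}$ are. The lqc hypothesis cannot be dropped.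

**Extensions.** Let $M(A)$ be the multiplier algebra and $\mathcal Q=M(A)/A$. A net $m_\mu$ converges strictly to $m$ if $m_\mu a\to ma$ and $am_\mu\to am$ for all $a\in A$. For a closed ideal $A_V$ the quotient map $A\to A/A_V$ extends to $M(A)\to M(A/A_V)$, $m\mapsto m_V$. We have $m_V=0$ iff $mA\subset A_V$. Put $\mathcal Q_V=M(A/A_V)/(A/A_V)$; there is an induced map $\mathcal Q\to\mathcal Q_V$. For example, let $U$ be discrete, $H$ an infinite-dimensional separable Hilbert space and $A=c_0(U)\otimes\mathcal K(H)$. Then $M(A)$ consists of the bounded functions $U\to L(H)$, and $m_V$ is the restriction of $m$ to $U\setminus V$.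

A $*$-homomorphism $\varphi:B\to\mathcal Q$ (a Busby map) gives the extension
$$0\to A\to E\to B\to0,\qquad E=\{(b,m)\in B\oplus M(A):\varphi(b)=m+A\}.$$
Let $\varphi_V:B\to\mathcal Q_V$ be $\varphi$ followed by $\mathcal Q\to\mathcal Q_V$.

**Definition ($j$).** Let $U\subset X$ be open and $F=X\setminus U$. For $V\subset U$ open let $W_V$ be the union of all open $W\subset X$ with $W\cap U\subset V$, and put $j(V)=W_V\cap F$.

So $W_V$ is open, $W_V\cap U=V$, and $j(V)$ consists of the points of $F$ having a neighborhood whose trace on $U$ lies in $V$. If $X$ is the topological disjoint union of $U$ and $F$, then $j(V)=F$ for all $V$. If $X=\{u,p\}$ with open sets $\emptyset,\{u\},X$, then $j(\emptyset)=\emptyset$ and $j(\{u\})=\{p\}$.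

**Proposition 1.** Let $X$ be sober, $U\subset X$ open, $F=X\setminus U$, and let $A,B$ be separable with $\mathrm{Prim}(A)=U$, $\mathrm{Prim}(B)=F$. If $\varphi:B\to\mathcal Q$ satisfies
$$\ker\varphi_V=B_{j(V)}\qquad\text{for all open }V\subset U,\tag{1.1}$$
then there is a homeomorphism $\mathrm{Prim}(E)\cong X$ which restricts to the given identifications on $U$ and $F$.

*Proof.* We compute the ideal lattice of $E$ and the open sets of $X$, and compare.

**Step 1: the ideals of $E$.** For $V\subset U$ open and $G\subset j(V)$ open in $F$ put $I_{V,G}=\{(b,m)\in E:b\in B_G,\ m_V=0\}$, a closed ideal. Then $I_{V,G}\cap A=A_V$. Its image in $B$ is all of $B_G$: if $b\in B_G$ and $(b,m)\in E$, then $b\in B_{j(V)}=\ker\varphi_V$, so $m_V\in A/A_V$, say $m_V=a_V$ with $a\in A$, and $(b,m-a)\in I_{V,G}$.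

Conversely let $I$ be any closed ideal of $E$. Write $I\cap A=A_V$ and let $B_G$ be its image in $B$. For $(b,m)\in I$ and $a\in A$ the products $ma,am$ lie in $I\cap A=A_V$, so $m_V=0$, and therefore $\varphi_V(b)=0$. Hence $B_G\subset\ker\varphi_V=B_{j(V)}$, so $G\subset j(V)$, and $I\subset I_{V,G}$. The two ideals have the same intersection with $A$ and the same image in $B$. So for an element of $I_{V,G}$ there is one of $I$ with the same first coordinate, and the difference lies in $A_V\subset I$. Hence $I=I_{V,G}$.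

If $V\subset V'$ and $G\subset G'$, then $m_V=0$ gives $m_{V'}=0$, so $I_{V,G}\subset I_{V',G'}$. The converse follows by taking intersections with $A$ and images in $B$. So the closed ideals of $E$ correspond, with order, to the pairs $(V,G)$ with $G\subset j(V)$.

**Step 2: the open sets of $X$.** We show that they correspond to the same pairs. If $W$ is open, put $V=W\cap U$ and $G=W\cap F$; then $W\subset W_V$, so $G\subset j(V)$. Conversely, if $G\subset j(V)$ is open in $F$, then $U\cup G$ is open in $X$, and $V\cup G=W_V\cap(U\cup G)$ is open.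

**Step 3: conclusion.** $V\cup G\leftrightarrow I_{V,G}$ is a lattice isomorphism $\mathcal O(X)\cong\mathcal O(\mathrm{Prim}(E))$, and both spaces are sober, so (F6) applies. The open subsets of $U$ correspond to $I_{V,\emptyset}=A_V$. The open sets containing $U$ correspond to $I_{U,G}$, the preimage of $B_G$ (note $j(U)=F$). So the homeomorphism restricts as stated. $\square$

If $X$ is a topological disjoint union, $\varphi=0$ works and $E=A\oplus B$. The first case with content is one extra point.

**Proposition 2.** Let $X=U\cup\{p\}$ be lqc, with $U\ne\emptyset$ countable, discrete and open. Then $X\in\mathcal C$.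

*Proof.* **Step 1: $X$ is sober.** Let $Z$ be prime. If $Z$ contained two points $u\ne u'$ of $U$, then $Z=(Z\setminus\{u\})\cup(Z\setminus\{u'\})$ would contradict primeness. So $Z$ is $\{p\}$, $\{u\}$ or $\{u,p\}$. The first is the closure of $p$. If $\{u\}$ is closed, then $\{u,p\}=\{u\}\cup\{p\}$ is not prime, so only $Z=\{u\}=\overline{\{u\}}$ is possible. If $\{u\}$ is not closed, then $Z=\{u,p\}=\overline{\{u\}}$.

**Step 2: how $U$ approaches $p$.** Let $L$ be a quasi-compact neighborhood of $p$, $W_1\subset L$ an open neighborhood of $p$, and $W_1\supset W_2\supset\cdots$ a neighborhood basis of $p$ consisting of open sets. The set $L\setminus W_n$ is closed in $L$, hence quasi-compact, and it lies in the discrete space $U$. So it is finite, and $W_1\setminus W_n$ is finite for every $n$. Put $R=U\cap\bigcap_nW_n$. For $V\subset U$ we claim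
$$p\in j(V)\iff R\subset V\ \text{ and }\ (W_1\cap U)\setminus V\text{ is finite.}\tag{1.2}$$
If $p\in j(V)$, then $W_n\cap U\subset V$ for some $n$, so $R\subset V$ and $(W_1\cap U)\setminus V\subset W_1\setminus W_n$ is finite. Conversely, each of the finitely many points of $(W_1\cap U)\setminus V$ lies outside $R$, hence outside some $W_n$. For large $n$ all of them lie outside $W_n$, so $W_n\cap U\subset V$.

**Step 3: the algebra.** Let $A=c_0(U)\otimes\mathcal K(H)$ and $B=\mathbb C$. Define $m\in M(A)$ by $m(u)=1$ for $u\in R$, $m(u)=e$ (a fixed rank-one projection) for $u\in(W_1\cap U)\setminus R$, and $m(u)=0$ elsewhere. Let $q$ be its class in $\mathcal Q$, and $\varphi(\lambda)=\lambda q$. Then $q$ is a projection. Its image in $\mathcal Q_V$ is $0$ iff $m|_{U\setminus V}\in c_0(U\setminus V,\mathcal K)$, that is, iff $R\subset V$ and $(W_1\cap U)\setminus V$ is finite. By (1.2) this is (1.1). Proposition 1 applies, and $E$ is nuclear as an extension of nuclear algebras. $\square$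

For $U=R=\{u\}$ we get $E=\mathcal K+\mathbb C1$. For $U=\mathbb N$ and $X$ its one-point compactification, $R=\emptyset$, and each $u\in W_1\cap U$ gets rank one. Points that "leave" the neighborhoods of $p$ are used once; points that never leave are used infinitely often.

What changes in general? By Proposition 1 we still need a Busby map with (1.1), but two features of the discrete case disappear.

- $U$ need not have clopen pieces, so the values of $m$ cannot be taken to be projections.
- $F$ has many points, and points of $U$ may converge to many points of $F$ at once. The Busby map must see all of $B$, through different quotients $B/P_x$, in a way that respects the topology.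

## 2. The two theorems

**Theorem 1.** Let $X$ be lqc and sober, $U\subset X$ open, $F=X\setminus U$. Let $A_0,B$ be separable nuclear $C^*$-algebras with $\mathrm{Prim}(A_0)\cong U$, $\mathrm{Prim}(B)\cong F$. Then there is an extension $0\to A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K\to E\to B\to0$ with $E$ separable and nuclear, and a homeomorphism $\mathrm{Prim}(E)\cong X$ which restricts to the given identifications on $U$ and $F$. In particular the conjecture holds: if $U$ and $X\setminus U$ are in $\mathcal C$, then $X\in\mathcal C$.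

**Theorem 2.** For a sober lqc space $X$ the following are equivalent:

- (a) $X\in\mathcal C$;
- (b) $X$ is a countable union of locally closed subspaces belonging to $\mathcal C$;
- (c) every non-empty closed $Z\subset X$ has a non-empty relatively open subset belonging to $\mathcal C$.

In particular, every sober lqc space in which each non-empty closed subset contains a non-empty relatively open Hausdorff subset is in $\mathcal C$.

We also recall the following. Ideals, quotients, extensions, tensor products and inductive limits of nuclear algebras are nuclear. $\mathcal K$ and the Cuntz algebras $\mathcal O_2,\mathcal O_\infty$ are simple and nuclear. If $S$ is simple and nuclear, the closed ideals of $C\otimes S$ are the $C_V\otimes S$, and $(C\otimes S)/(C_V\otimes S)=(C/C_V)\otimes S$; thus $\|c\otimes s+C_V\otimes S\|=\|c+C_V\|\,\|s\|$. Kirchberg's theorem says that every separable exact $C^*$-algebra embeds into $\mathcal O_2$; separable nuclear algebras are exact.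

If $U=\emptyset$ take $E=B$. If $F=\emptyset$ take $E=A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$. So for Theorem 1 we assume $U,F\ne\emptyset$ and identify $U=\mathrm{Prim}(A_0)$, $F=\mathrm{Prim}(B)$. For $x\in F$ let $P_x\subset B$ be the corresponding primitive ideal and $b(x)=b+P_x$.

## 3. An interval with one point attached

This example isolates the first difficulty: $F$ is one point, but $U$ is connected. Let $X=\mathbb R\cup\{p\}$. The open sets are the open subsets of $\mathbb R$ and the sets $\{p\}\cup V$ with $V\subset\mathbb R$ open, $V\supset[0,1]$. The sets $\{p\}\cup(-\frac1n,1+\frac1n)$ form a neighborhood basis of $p$, and $\{p\}\cup[-\frac1n,1+\frac1n]$ is quasi-compact, so $X$ is lqc.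

It is also sober. A prime closed set $Z$ contains at most one point of $\mathbb R$: if $u<u'$ are in $Z$, choose disjoint open subsets $V,V'$ of $\mathbb R$ around them, and write $Z=(Z\setminus V)\cup(Z\setminus V')$. The sets $\{u\}$ with $u\notin[0,1]$ are closed, so $\{u,p\}$ is not prime for them. For $u\in[0,1]$ we have $\overline{\{u\}}=\{u,p\}$.

Take $U=\mathbb R$. Then $j(V)=\{p\}$ iff $V\supset[0,1]$. Let $A'=C_0(\mathbb R)\otimes\mathcal O_\infty$, $A=A'\otimes\mathcal K(\ell^2(\mathbb N))$ with $\mathbb N=\{1,2,\dots\}$ and matrix units $e_{kl}$, and $B=\mathbb C$. By Proposition 1 we need a projection $q\in\mathcal Q$ with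
$$q_V=0\iff V\supset[0,1].\tag{3.1}$$

**First attempt: a diagonal.** Imitating Proposition 2, try $m=\sum_im_i\otimes e_{ii}$ with $m_i\in A'$ self-adjoint and bounded. For its class to be a projection we need $m^2-m\in A$, that is, $\|m_i^2-m_i\|\to0$. Let $0<\varepsilon\leq\frac18$ and $\|m_i^2-m_i\|<\varepsilon$. Every $s$ in the spectrum of $m_i(t)$ satisfies $|s||s-1|<\varepsilon$. One of the two factors is $\ge\frac12$, so $s$ is within $2\varepsilon$ of $0$ or of $1$. Hence $\|m_i(t)\|\in[0,2\varepsilon)\cup(1-2\varepsilon,1+2\varepsilon)$ for every $t\in\mathbb R$. This is a continuous function of $t$ that tends to $0$ at infinity, and $\mathbb R$ is connected, so $\|m_i\|<2\varepsilon$. Therefore $\|m_i\|\to0$, $m\in A$, $q=0$, and (3.1) fails for $V=\emptyset$. This is the exact point where the diagonal stops working: a diagonal of positive elements of the right size exists, but it is not a projection modulo $A$.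

**The repair.** Let $a_i\in C_0(\mathbb R)$ be $1$ on $[-\frac1i,1+\frac1i]$, $0$ off $(-\frac2i,1+\frac2i)$, and linear in between. Put $g=\sum_ia_i\otimes1\otimes e_{ii}\in M(A)$. The image of $g$ in $\mathcal Q_V$ vanishes iff $\sup_{t\notin V}a_i(t)\to0$, and this happens iff $V\supset[0,1]$. So $g$ has the right size.

We now use the infinite room in $\mathcal O_\infty$. Let $S_1,S_2,\dots$ be its canonical isometries with orthogonal ranges, viewed in $M(A)$. Put $k(i)=\lfloor i/2\rfloor$ and
$$x_0=\sum_{i\ge2}a_i^{1/2}\otimes S_i\otimes e_{k(i)\,i}.$$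
The partial sums $X_N$ satisfy $X_N^*X_N=\sum_{2\le i\le N}a_i\otimes1\otimes e_{ii}\le1$. Every row and every column contains finitely many terms. So the sum converges strictly, and $x_0^*x_0=g$ in $\mathcal Q$. Since $2k(i)\le i$, the function $a_{k(i)}$ is $1$ on the support of $a_i$, so $(1-g)x_0=0$. In $\mathcal Q$ put
$$x=S_1x_0,\quad y=S_2x_0,\quad v=x+(1-g)^{1/2},\quad q=1-vv^*.$$
As $g$ commutes with the $S_n$, we have $(1-g)x=0$, hence $(1-g)^{1/2}x=0$ and $v^*v=x^*x+(1-g)=1$. So $v$ is an isometry and $q$ is a projection. In words: write $1=g+(1-g)$, leave the part $1-g$ in place, and push the part $g$ by $x$ into the region where $g=1$. What is left uncovered is a true projection.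

Its size is that of $g$. If $g_V=0$ in $\mathcal Q_V$, then $x_V^*x_V=0$, so $v_V=1$ and $q_V=0$. Conversely $y^*v=x_0^*S_2^*S_1x_0+x_0^*(1-g)^{1/2}S_2^*=0$, so $y^*qy=y^*y=g$, and $q_V=0$ forces $g_V=0$. The second copy $y$ is there for this direction: it sits in the room that $x$ does not use. So (3.1) holds, and $X\in\mathcal C$.

Two properties of the $a_i$ were used: they shrink to $p$, and each of them is covered by the region $\{a_k=1\}$ of some $a_k$ whose index still tends to infinity. Section 4 produces such families in general, labelled by points $x_i\in F$. For a larger algebra $B$, column $i$ carries a representation $\iota_i$ of $B$. Moving column $i$ into row $k$ then has to turn $\iota_k(b)$ into $\iota_i(b)$, for all $b$ at once. That is the second difficulty, and it occupies Sections 5–8.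

## 4. Cells in $U$ converging to $F$

Let $(O_m)_{m\ge1}$ be a basis of $X$. For $x\in X$ put $O^n(x)=\bigcap\{O_m:m\le n,\ x\in O_m\}$ ($=X$ if there is no such $m$).

**Lemma 1.** There are a countably infinite set $I$ and, for $i\in I$, points $x_i\in F$, positive contractions $a_i\in A_0$ and quasi-compact sets $Q_i\subset U$ with $a_i(u)=0$ for $u\in U\setminus Q_i$, such that with $H_i=\{u\in U:\|a_i(u)\|>3/4\}$:

1. If $W\subset X$ is open and $L\subset W\cap F$ is quasi-compact, then $Q_i\subset W\cap U$ for all but finitely many $i$ with $x_i\in L$.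
2. If $L\subset F$ is quasi-compact, $G\supset L$ is open in $F$, and $J\subset I$ is finite, then there is an open $W\subset X$, $W\supset L$, with $W\cap U\subset\bigcup\{H_i:i\in I\setminus J,\ x_i\in G\}$.

In Section 3 the $a_i$ given there, with $x_i=p$ and $Q_i=[-\frac2i,1+\frac2i]$, have these properties: for (2) take $i\notin J$ and $W=\{p\}\cup(-\frac1i,1+\frac1i)$. Part (1) says that cells shrink towards $F$; part (2) says that they cover again and again.

*Proof.* **Step 1: countably many pairs $(K_r,G_r)$ suffice for all $L\subset G$.** The closed set $F$ is lqc. Let $(G'_s)$ be a countable basis of $F$ closed under finite unions, with $\emptyset$ included. For each pair $(s,t)$ such that some quasi-compact $K$ satisfies $G'_s\subset K\subset G'_t$, choose one such $K$. Let $(K_r,G_r)_{r\ge1}$ enumerate the resulting pairs $(K,G'_t)$. If $L\subset G$ with $L$ quasi-compact and $G$ open in $F$, then some $r$ satisfies $L\subset K_r\subset G_r\subset G$. Indeed, cover $L$ by finitely many basis sets inside $G$, with union $G'_t$.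 Each point of $L$ has a quasi-compact neighborhood inside $G'_t$ and a basis set inside that. Finitely many of these basis sets cover $L$; their union is some $G'_s$, the union $K'$ of the neighborhoods is quasi-compact, and $L\subset G'_s\subset K'\subset G'_t$. So the pair $(s,t)$ was used.

**Step 2: shrinking neighborhoods of $K_r$.** Fix $r$. We build neighborhoods $W^{(n)}$ of $K_r$ made of pieces of level $n$, in the role of the $W_n$ of Proposition 2. The set $U\cup G_r$ is open in $X$. Put $M^{(r)}=K_r$. Given $n\ge r$ and a quasi-compact $M^{(n)}\subset G_r$, choose for each $x\in M^{(n)}$ an open $W_x$ and a quasi-compact $L_x$ with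
$$x\in W_x\subset L_x\subset O^n(x)\cap(U\cup G_r).$$
Select finitely many points $x_{n,1},\dots,x_{n,s_n}\in M^{(n)}$ such that the sets $W_{n,l}:=W_{x_{n,l}}$ cover $M^{(n)}$. Put $L_{n,l}=L_{x_{n,l}}$, $W^{(n)}=\bigcup_lW_{n,l}$, $L^{(n)}=\bigcup_lL_{n,l}$ and $M^{(n+1)}=L^{(n)}\cap F$. The last set is closed in $L^{(n)}$, hence quasi-compact, and it lies in $G_r$. Then
$$M^{(n)}\subset W^{(n)}\cap F\subset L^{(n)}\cap F=M^{(n+1)}\subset W^{(n+1)},$$
so $K_r\subset W^{(n)}$ for all $n\ge r$.

**Step 3: the points that leave.** We catch the points that drop out between level $n$ and level $n+1$. The set $T^0_{n,l}=L_{n,l}\setminus W^{(n+1)}$ is closed in $L_{n,l}$, hence quasi-compact. Since $L_{n,l}\cap F\subset M^{(n+1)}\subset W^{(n+1)}$, it lies in $O^n(x_{n,l})\cap U$. By (F5) choose $H^0_{n,l}$ open and $T'_{n,l}$ quasi-compact with $T^0_{n,l}\subset H^0_{n,l}\subset T'_{n,l}\subset O^n(x_{n,l})\cap U$.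

**Step 4: the points that never leave.** They must be caught infinitely often, like $R$ in Proposition 2. For $N\ge r$ let
$$R_N=(W^{(N)}\cap U)\setminus\bigcup_{n\ge N,\,l}H^0_{n,l}.$$
If $u\in R_N$, then $u\in W^{(n)}$ for all $n\ge N$. For $n=N$ this is the definition. If $u\in W^{(n)}$, then $u\in L_{n,l}$ for some $l$, and $u\notin T^0_{n,l}$ forces $u\in W^{(n+1)}$. The set $R_N$ is locally closed in $U$, hence lqc, so $R_N=\bigcup_kR_{N,k}$ with $R_{N,k}$ quasi-compact and increasing in $k$. For $n\ge N$ we have $R_{N,n}\subset\bigcup_l(W_{n,l}\cap U)$. Each point of $R_{N,n}$ has a quasi-compact neighborhood inside one of the sets $W_{n,l}\cap U$, and finitely many of these cover $R_{N,n}$. Grouping them by $l$ we get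
$$R_{N,n}\subset\bigcup_lR_{N,n,l},\qquad R_{N,n,l}\subset W_{n,l}\cap U\ \text{ quasi-compact.}$$
Put $T_{n,l}=T'_{n,l}\cup\bigcup_{N=r}^nR_{N,n,l}$, a quasi-compact subset of $O:=O^n(x_{n,l})\cap U$.

**Step 5: an element of $A_0$ for each cell.** We want $a_{n,l}$ large on $T_{n,l}$ and supported in a quasi-compact subset of $O$. For each $u\in T_{n,l}$ there is a positive $c_u\in(A_0)_O$ with $\|c_u(u)\|>1$, and the inequality persists on a neighborhood of $u$. By quasi-compactness a finite sum $c$ of such elements satisfies $c\in(A_0)_O$, $c\ge0$, $\|c(u)\|>1$ for $u\in T_{n,l}$. Let $\psi(t)=0$ for $t\le\frac12$, $\psi(t)=1$ for $t\ge1$, linear between, and put $a_{n,l}=\psi(c)$, $Q_{n,l}=\{u:\|c(u)\|\ge\frac12\}$. Then $Q_{n,l}$ is quasi-compact by (F1), and $Q_{n,l}\subset O$ because $c$ vanishes off $O$. As $\|a_{n,l}(u)\|=\psi(\|c(u)\|)$, the element $a_{n,l}$ vanishes off $Q_{n,l}$, and $T_{n,l}\subset H_{n,l}:=\{\|a_{n,l}(\cdot)\|>3/4\}$.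

**Step 6: covering.** We show
$$W^{(N)}\cap U\subset\bigcup_{n\ge N,\,l}H_{n,l}\qquad(N\ge r).\tag{4.1}$$
Let $u\in W^{(N)}\cap U$. Either $u\in H^0_{n,l}\subset T_{n,l}\subset H_{n,l}$ for some $n\ge N$ and $l$, or $u\in R_N$, say $u\in R_{N,k}$. In the second case, for $n\ge\max(k,N)$, $u\in R_{N,n}\subset\bigcup_lR_{N,n,l}\subset\bigcup_lT_{n,l}\subset\bigcup_lH_{n,l}$.

**Step 7: conclusion.** Let $I$ be the set of all $(r,n,l)$ with $r\ge1$, $n\ge r$, $1\le l\le s_{r,n}$ (where $s_{r,n}$ is the number $s_n$ for that $r$), with the data constructed for $r$. Call $n$ the level. Since $r\le n$, there are only finitely many $i\in I$ of each level. $I$ is infinite: $F\neq\emptyset$, so some $K_r\ne\emptyset$, and then every $M^{(n)}\supset K_r$ is non-empty and $s_{r,n}\ge1$.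

For (1), quasi-compactness gives $L\subset O_{m_1}\cup\dots\cup O_{m_s}\subset W$ for suitable indices. If $x_i\in L$ and the level $n$ of $i$ is $\ge\max_jm_j$, then $x_i\in O_{m_j}$ for some $j$, so $Q_i\subset O^n(x_i)\cap U\subset O_{m_j}\cap U\subset W\cap U$. Only finitely many $i$ have smaller level.

For (2), choose $r$ with $L\subset K_r\subset G_r\subset G$ and $N\ge r$ larger than all levels in $J$. Let $W=W^{(N)}$, constructed for $r$. Then $W\supset K_r\supset L$. By (4.1), $W\cap U$ is covered by sets $H_{(r,n,l)}$ with $n\ge N$, whose indices are not in $J$ and whose points satisfy $x_{n,l}\in M^{(n)}\subset G_r\subset G$. $\square$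

## 5. The diagonal elements $D_b,g,h$ and the ideals they generate

Fix the data of Lemma 1. Let $A'=A_0\otimes\mathcal O_2\otimes\mathcal O_\infty$ and $A=A'\otimes\mathcal K(\ell^2(I))$, with matrix units $e_{kl}$, and $\mathcal Q=M(A)/A$. $A$ is separable and nuclear; its closed ideals are $A_V=(A_0)_V\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$ with $V\subset U$ open, so $\mathrm{Prim}(A)=U$.

Each $B/P_{x_i}$ is separable and nuclear. By Kirchberg's theorem there are homomorphisms $\iota_i:B\to\mathcal O_2$ with $\ker\iota_i=P_{x_i}$, so $\|\iota_i(b)\|=\|b(x_i)\|$. Let $\alpha(t)=\min(1,2t)$ and $\beta(t)=\max(0,2t-1)$ on $[0,1]$. In $M(A)$ define the strictly convergent sums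
$$D_b=\sum_i1\otimes\iota_i(b)\otimes1\otimes e_{ii},\quad g=\sum_i\alpha(a_i)\otimes1\otimes1\otimes e_{ii},\quad h=\sum_i\beta(a_i)\otimes1\otimes1\otimes e_{ii}.$$
Enumerate $I=\mathbb N$ and put $p_m=\sum_{i\le m}1\otimes e_{ii}$; then $p_ma\to a$ and $ap_m\to a$ for $a\in A$. Let $S_1,S_2,\dots\in1\otimes1\otimes\mathcal O_\infty\otimes1\subset M(A)$ be the canonical isometries with orthogonal ranges; the same letters denote the corresponding elements of $M(A')$.

The map $b\mapsto D_b$ is a $*$-homomorphism. The elements $D_b,g,h,p_m$ commute with all $S_n,S_n^*$, and $g,h,p_m$ commute with each other and with all $D_b$. We have $0\le g\le1$. If $\beta(t)\ne0$ then $\alpha(t)=1$; hence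
$$(1-g)h=0,\qquad(1-g)h^{1/2}=0,\qquad p_mh^{1/2}\in A.\tag{5.1}$$
We use the same symbols for images in $\mathcal Q$.

The target, which replaces the element $x_0$ of Section 3, is an $x_0\in\mathcal Q$ such that for all $b\in B$
$$\text{(R1) } x_0^*D_bx_0=gD_b,\qquad\text{(R2) } x_0^*x_0D_b=gD_b,\qquad\text{(R3) } (1-g)x_0=0.$$
This section does what can be done for one positive $b$. The following lemma turns ideal membership into a formula.

**Lemma 2.** Let $y_1,\dots,y_s\ge0$ in a $C^*$-algebra $C$, let $e\ge0$ be in the closed ideal generated by them, and let $\eta>0$. Then there are finitely many $r_l\in C$ and indices $k_l$ with $\|e-\sum_lr_l^*y_{k_l}r_l\|<\eta$.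

*Proof.* Let $y=\sum_ky_k$. Since $0\le y_k\le y$, $e$ lies in the closed ideal generated by $y$. This ideal is also generated by $y^{1/2}$, and it contains $e^{1/2}$. Hence there is $w=\sum_{l=1}^nc_ly^{1/2}d_l$ with $c_l,d_l\in C$ so close to $e^{1/2}$ that $\|e-w^*w\|<\eta/2$. With $\gamma=\max_l\|c_l\|^2$,
$$f:=w^*w\le n\sum_ld_l^*y^{1/2}c_l^*c_ly^{1/2}d_l\le z:=n\gamma\sum_ld_l^*yd_l.$$
For $t>0$ put $s=(z+t)^{-1/2}f^{1/2}\in C$. Then
$$\|f-s^*zs\|=t\|f^{1/2}(z+t)^{-1}f^{1/2}\|=t\|(z+t)^{-1/2}f(z+t)^{-1/2}\|\le t\|z(z+t)^{-1}\|\le t.$$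
Take $t<\eta/2$ and expand $s^*zs=n\gamma\sum_{l,k}(d_ls)^*y_k(d_ls)$. $\square$

**Lemma 3.** For $b\in B_+$, $gD_b$ lies in the closed ideal of $\mathcal Q$ generated by $hD_b$.

*Proof.* As in Section 3, we move column $i$ into rows $k$ of later cells. Now several rows are needed for one column.

**Step 1: reduction to the columns where $b$ is not small.** Let $\delta>0$, $L=\{x\in F:\|b(x)\|\ge\delta\}$, $G=\{x\in F:\|b(x)\|>\delta/2\}$, $I_\delta=\{i:x_i\in L\}$, $p_\delta=\sum_{i\in I_\delta}1\otimes e_{ii}$. Then $\|gD_b(1-p_\delta)\|\le\delta$, and $\delta$ is arbitrary. So it suffices to show that the image of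
$$gD_bp_\delta=\sum_{i\in I_\delta}e_i\otimes e_{ii},\qquad e_i=\alpha(a_i)\otimes\iota_i(b)\otimes1\in A',$$
lies in the ideal. Put $h_k=\beta(a_k)\otimes\iota_k(b)\otimes1\in A'$, so $hD_b=\sum_kh_k\otimes e_{kk}$, and $\kappa=\delta/8$. Fix $\eta>0$.

**Step 2: which rows to use for column $i$.** We want finitely many rows that cover $Q_i$, with indices tending to infinity. By Lemma 1(2) with $J=\{1,\dots,N\}$ there is an open $W_N\supset L$ with $W_N\cap U\subset\bigcup\{H_k:k>N,\ x_k\in G\}$. By Lemma 1(1) there are $i(1)<i(2)<\cdots$ such that $i\in I_\delta$, $i\ge i(N)$ imply $Q_i\subset W_N\cap U$. For $i\in I_\delta$ with $i\ge i(1)$ let $N(i)=\max\{N:i(N)\le i\}$. As a function of $i$, $N(i)$ takes each value only finitely often. Since $Q_i$ is quasi-compact and $Q_i\subset W_{N(i)}\cap U$, there is a finite $w_i\subset\{k>N(i):x_k\in G\}$ with $Q_i\subset\bigcup_{k\in w_i}H_k$.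

**Step 3: $e_i$ in terms of the $h_k$.** The closed ideal of $A'$ generated by the $(h_k-\kappa)_+$, $k\in w_i$, has the form $(A_0)_V\otimes\mathcal O_2\otimes\mathcal O_\infty$. Modulo it $\|h_k\|\le\kappa$ for $k\in w_i$. If there were $u\in H_k\setminus V$ for some $k\in w_i$, the norm of $h_k$ modulo this ideal would be at least $\beta(\|a_k(u)\|)\,\|b(x_k)\|\ge\frac12\cdot\frac\delta2>\kappa$, a contradiction. So $V\supset\bigcup_{k\in w_i}H_k\supset Q_i$. Hence $a_i\in(A_0)_V$, and $e_i$ lies in the ideal. By Lemma 2 there is a finite sum $f_i=\sum_lr_l^*(h_{k_l}-\kappa)_+r_l$ with $r_l\in A'$, $k_l\in w_i$ and $\|e_i-f_i\|\le\eta$. Put $r_k=\sum_{l:k_l=k}S_lr_l\in A'$ for $k\in w_i$. The $S_l$ commute with $(h_k-\kappa)_+$ and $S_l^*S_{l'}=0$ for $l\ne l'$, so $f_i=\sum_{k\in w_i}r_k^*(h_k-\kappa)_+r_k$. Let $\chi(t)=\max(t,\kappa)^{-1/2}$ and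
$$d_{ki}=\chi(h_k)(h_k-\kappa)_+^{1/2}r_k\in A',$$
where $\chi(h_k)\in M(A')$ and $r_k$ depends on $i$. Since $t\chi(t)^2=1$ where $(t-\kappa)_+\ne0$, and $\chi^2\le\kappa^{-1}$,
$$\sum_{k\in w_i}d_{ki}^*h_kd_{ki}=f_i,\qquad\Big\|\sum_{k\in w_i}d_{ki}^*d_{ki}\Big\|\le\kappa^{-1}\|f_i\|\le\kappa^{-1}(\|b\|+\eta).$$

**Step 4: one multiplier for all columns.** For $i\in I_\delta$, $i\ge i(1)$, put $d^{(i)}=\sum_{k\in w_i}S_id_{ki}\otimes e_{ki}\in A$, and let $d_N=\sum_{i\le N}d^{(i)}$. As $S_i^*S_{i'}=0$ for $i\ne i'$, we have $d^{(i)*}d^{(i')}=0$ for $i\ne i'$, and $d^{(i)*}d^{(i)}=(\sum_kd_{ki}^*d_{ki})\otimes e_{ii}$. So $\|d_N\|^2\le\kappa^{-1}(\|b\|+\eta)$. For fixed $m$, $d_Np_m$ is constant for $N\ge m$. Also $p_md_N$ is eventually constant: $k\in w_i$ and $k\le m$ force $N(i)<m$, which holds for finitely many $i$ only. By boundedness and $p_ma\to a$, $ap_m\to a$, the sequences $d_Na$ and $ad_N$ converge for every $a\in A$. So $d_N\to d\in M(A)$ strictly. Since $S_i$ commutes with $h_k$ and $S_i^*S_{i'}=0$ for $i\neq i'$,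
$$d^*hD_bd=\sum_{i\in I_\delta,\ i\ge i(1)}f_i\otimes e_{ii}.$$
This differs from $gD_bp_\delta$ by an element of norm $\le\eta$ plus a finite sum of elements $e_i\otimes e_{ii}\in A$. So the image of $gD_bp_\delta$ in $\mathcal Q$ has distance at most $\eta$ from the ideal. Let $\eta\to0$. $\square$

The element $d$ depends on $b$. To treat all $b$ with one element we pass to a separation argument in a tensor product. The next section supplies its key input.

## 6. Closed ideals of $B\otimes Y$ and their positive elementary tensors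

Here $Y$ need not be separable, and $\otimes$ is the minimal tensor product. Since $B$ is nuclear, $B\otimes Y=B\otimes_{\max}Y$.

**Lemma 4.** Let $B$ be nuclear and $Y$ a unital $C^*$-algebra. Every closed ideal $\mathfrak J$ of $B\otimes Y$ is the closed ideal generated by the elementary tensors $c\otimes y\in\mathfrak J$ with $c,y\ge0$.

*Proof.* Let $\mathfrak J_0\subset\mathfrak J$ be the closed ideal generated by these tensors, and suppose there is $w\in\mathfrak J_+\setminus\mathfrak J_0$.

**Step 1: a representation that separates $w$ from $\mathfrak J_0$.** Take an irreducible representation $\tau$ of $B\otimes Y$ on a Hilbert space $H_\tau$ with $\tau(\mathfrak J_0)=0$ and $\tau(w)\ne0$. Write $\tau(c\otimes y)=\tau_B(c)\tau_Y(y)$ with commuting representations, and let $M=\tau_B(B)''$. The center of $M$ commutes with $\tau_B(B)$ and with $\tau_Y(Y)\subset M'$, so it is trivial and $M$ is a factor. Hence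
$$\tau_B(c)\tau_Y(y)\ne0\quad\text{whenever}\quad\tau_B(c)\ne0\ne\tau_Y(y).\tag{6.1}$$
Indeed, let $m\in M$, $m'\in M'$ with $m'\ne0$ and $mm'=0$. The closed span of $M'm'H_\tau$ is invariant under $M'$ and, since $M$ commutes with $M'$ and $m'$, under $M$. So its projection lies in $M\cap M'$ and is $1$. As $ma'm'\zeta=a'mm'\zeta=0$ for $a'\in M'$, we get $m=0$.

**Step 2: product pure states that see $w$.** Let $I_B=\ker\tau_B$, $I_Y=\ker\tau_Y$. By nuclearity of $B$ and $B/I_B$ and exactness of $\otimes_{\max}$, the kernel of $B\otimes Y\to B/I_B\otimes Y/I_Y$ is $I_B\otimes Y+B\otimes I_Y\subset\ker\tau$. So $w$ has non-zero image in $B/I_B\otimes Y/I_Y$. Irreducible representations separate the points of each factor, and a minimal tensor product of faithful representations is faithful. So there are irreducible representations $\rho_B,\rho_Y$ of $B,Y$, vanishing on $I_B,I_Y$, with $T=(\rho_B\otimes\rho_Y)(w)\ne0$. If $\langle T\zeta,\zeta\rangle=0$ for all product vectors $\zeta$, then $T^{1/2}\zeta=0$ for these, so $T=0$. Hence some product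 of unit vectors gives pure states $\varphi$ of $B$ and $\psi$ of $Y$, vanishing on $I_B$ and $I_Y$, with $\lambda=(\varphi\otimes\psi)(w)>0$.

**Step 3: excision.** We compress elements to scalars near a pure state. Let $\omega$ be a pure state of a unital algebra $D$, $N=\{a:\omega(a^*a)=0\}$, and $(u_\mu)$ an approximate unit of $N\cap N^*$. Then $\omega(u_\mu)=0$. For $a\in N$ we have $a^*a\in N\cap N^*$, so $\|a(1-u_\mu)\|^2=\|(1-u_\mu)a^*a(1-u_\mu)\|\to0$. Since $\omega$ is pure, $\ker\omega=N+N^*$. So $(1-u_\mu)(d-\omega(d))(1-u_\mu)\to0$ for $d\in D$. Thus for $d_1,\dots,d_s\in D$ and $\varepsilon'>0$ there is $0\le c\le1$ in $D$ with $\omega(c)=1$ and $\|cd_jc-\omega(d_j)c^2\|<\varepsilon'$ for all $j$.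

**Step 4: an elementary tensor, up to a small error.** Let $\tilde B$ be the unitization of $B$ ($\tilde B=B$ if $B$ is unital), and extend $\varphi$ to a pure state of $\tilde B$. Approximate $w$ by a finite sum $\sum_jb_j\otimes y_j$. Excision for $\varphi$ and the $b_j$ gives $c\in\tilde B$ with $(c\otimes1)(\sum_jb_j\otimes y_j)(c\otimes1)\approx c^2\otimes y'$, where $y'=\sum_j\varphi(b_j)y_j$. Excision for $\psi$ and $y'$ then gives $e\in Y$. Altogether there are positive contractions $c\in\tilde B$, $e\in Y$ with $\varphi(c)=1=\psi(e)$ and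
$$\|(c\otimes e)w(c\otimes e)-\lambda c^2\otimes e^2\|<\varepsilon:=\lambda/2.$$
A closed ideal of a closed ideal is an ideal of the large algebra, so $\mathfrak J$ is an ideal of $\tilde B\otimes Y$ and $(c\otimes e)w(c\otimes e)\in\mathfrak J$. So $\lambda c^2\otimes e^2$ has norm $<\varepsilon$ modulo $\mathfrak J$, and $(\lambda c^2\otimes e^2-\varepsilon)_+\in\mathfrak J$.

**Step 5: an exact elementary tensor in $\mathfrak J$.** Let $f\in C[0,1]$, $0\le f\le1$, $f(1)=1$, $f=0$ on $[0,t_0]$ with $t_0<1$, $t_0^4>\frac12$. On the support of $f(s)f(t)$ we have $\lambda s^2t^2-\varepsilon\ge\lambda(t_0^4-\frac12)>0$. So $f(s)f(t)$ is a continuous multiple of $(\lambda s^2t^2-\varepsilon)_+$ on $[0,1]^2$. Hence $f(c)\otimes f(e)$ is a multiple, within $C^*(1,c\otimes1,1\otimes e)$, of $(\lambda c^2\otimes e^2-\varepsilon)_+$, and it lies in $\mathfrak J\subset B\otimes Y$. Since $\varphi(c)=1$ and $c$ is a positive contraction, $c$ fixes the GNS vector of $\varphi$, so $\varphi(f(c))=1$; likewise $\psi(f(e))=1$. Applying the slice map $\mathrm{id}\otimes\psi$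 to $f(c)\otimes f(e)\in B\otimes Y$ gives $f(c)\in B$. So $f(c)\otimes f(e)$ is one of the tensors generating $\mathfrak J_0$. But $f(c)\notin I_B$ and $f(e)\notin I_Y$, because $\varphi,\psi$ vanish on $I_B,I_Y$. By (6.1), $\tau(f(c)\otimes f(e))\ne0$, contradicting $\tau(\mathfrak J_0)=0$. $\square$

## 7. One element of $\mathcal Q$ for finitely many $b$

**Lemma 5.** For every finite $\mathcal F\subset B$ and $\varepsilon>0$ there is $x'\in\mathcal Q$ with $\|x'^*hD_bx'-gD_b\|<\varepsilon$ for $b\in\mathcal F$.

*Proof.* **Step 1: sums are enough.** It suffices to find $x_1,\dots,x_n\in\mathcal Q$ with $\|\sum_lx_l^*hD_bx_l-gD_b\|<\varepsilon$ for $b\in\mathcal F$. Then $x'=\sum_lS_lx_l$ works, since the $S_l$ commute with $hD_b$ and $S_l^*S_{l'}=0$ for $l\ne l'$.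

**Step 2: separation.** Let $\mathcal F=\{b_1,\dots,b_m\}$ and suppose this fails for some $\varepsilon$. The tuples $(\sum_lx_l^*hD_{b_j}x_l)_j$ form a convex cone in $\mathcal Q^m$ whose closure does not contain $(gD_{b_j})_j$. By Hahn–Banach there are $f_j\in\mathcal Q^*$ with
$$\mathrm{Re}\sum_jf_j(x^*hD_{b_j}x)\le0\ \ (x\in\mathcal Q),\qquad\mathrm{Re}\sum_jf_j(gD_{b_j})>0.\tag{7.1}$$

**Step 3: translation into a tensor product.** Decompose the $f_j$ into positive functionals and let $(\pi,H,\xi)$ be the GNS representation of the sum of all of these. Each of the positive functionals is dominated by that sum. So there are $y_j\in Y:=\pi(\mathcal Q)'$ with $f_j(r)=\langle\pi(r)y_j\xi,\xi\rangle$ for $r\in\mathcal Q$. Since $B$ is nuclear, there is a representation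
$$\Psi:B\otimes Y=B\otimes_{\max}Y\to L(H),\qquad\Psi(b\otimes y)=\pi(D_b)y.$$
Put $z=\sum_jb_j\otimes y_j$ and $z_1=\frac12(z+z^*)$. The operators $\pi(h)$ and $\pi(g)$ commute with $\Psi(B\otimes Y)$. The first inequality in (7.1) reads $\mathrm{Re}\langle\pi(h)\Psi(z)\pi(x)\xi,\pi(x)\xi\rangle\le0$ for all $x$, and $\pi(\mathcal Q)\xi$ is dense. So $\pi(h)\Psi(z_1)\le0$.

**Step 4: the positive part of $z_1$ is killed by $\pi(h)$.** Multiplying on both sides by $\Psi((z_1)_+^{1/2})$ gives $\pi(h)\Psi((z_1)_+^2)\le0$. This operator is also $\ge0$, as a product of commuting positive operators, so it is $0$. The set $\mathfrak J=\{w\in B\otimes Y:\pi(h)\Psi(w)=0\}$ is a closed ideal, because $\pi(h)$ commutes with $\Psi(B\otimes Y)$. It contains $(z_1)_+^2$, hence $(z_1)_+$.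

**Step 5: it is also killed by $\pi(g)$.** Here Lemma 3 enters, through Lemma 4. Let $c\otimes y\in\mathfrak J$ with $c,y\ge0$. Then $\pi(hD_c)y=0$, so $\pi(q_1hD_cq_2)y=\pi(q_1)\pi(hD_c)y\pi(q_2)=0$ for all $q_1,q_2\in\mathcal Q$. By Lemma 3, $\pi(gD_c)y=0$, i.e. $\pi(g)\Psi(c\otimes y)=0$. The set $\{w:\pi(g)\Psi(w)=0\}$ is a closed ideal containing all these tensors, so by Lemma 4 it contains $\mathfrak J$. Therefore $\pi(g)\Psi(z_1)=-\pi(g)\Psi((z_1)_-)\le0$, and
$$\mathrm{Re}\sum_jf_j(gD_{b_j})=\mathrm{Re}\langle\pi(g)\Psi(z)\xi,\xi\rangle=\langle\pi(g)\Psi(z_1)\xi,\xi\rangle\le0,$$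
contradicting (7.1). $\square$

## 8. An exact solution of (R1)–(R3)

**Lemma 6.** There is $x_0\in\mathcal Q$ such that (R1), (R2), (R3) hold for all $b\in B$.

*Proof.* Let $\mathcal F_1\subset\mathcal F_2\subset\cdots$ be finite subsets with dense union in $B$. We glue better and better approximate solutions along a slowly varying approximate unit of $A$.

**Step 1: approximate solutions in $M(A)$.** We want, for each $n$, an element $x_n\in M(A)$ with $\|x_n\|\le2$, $(1-g)x_n=0$, $p_mx_n\in A$ for all $m$, and, in $\mathcal Q$,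
$$\|x_n^*D_bx_n-gD_b\|<\tfrac1n,\qquad\|(x_n^*x_n-g)D_b\|<\tfrac1n\qquad(b\in\mathcal F_n).$$
Choose a positive contraction $e\in B$ with $\|ebe-b\|,\|e^2b-b\|<\frac1{3n}$ for $b\in\mathcal F_n$. Put $C_n=1+\max_{b\in\mathcal F_n}\|b\|$ and $\varepsilon=\min(1,\frac1{3nC_n})$. By Lemma 5 there is $x'\in\mathcal Q$ with $\|x'^*hD_cx'-gD_c\|<\varepsilon$ for $c\in\{ebe:b\in\mathcal F_n\}\cup\{e^2\}$. In $\mathcal Q$ let $y=h^{1/2}D_ex'$. Then $y^*D_by=x'^*hD_{ebe}x'$ is within $\varepsilon$ of $gD_{ebe}$, hence within $\varepsilon+\frac1{3n}<\frac1n$ of $gD_b$. Also $\|y^*y-gD_{e^2}\|<\varepsilon\le1$, so $\|y\|^2<2$. Finally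
$$\|(y^*y-g)D_b\|\le\varepsilon\|b\|+\|g(D_{e^2b}-D_b)\|<\tfrac1n .$$
Lift $x'$ to $\tilde x'\in M(A)$ and put $x_n=h^{1/2}D_e\tilde x'(1-u)$ with $u$ far out in an approximate unit of $A$, so that $\|x_n\|\le2$; its class is $y$. By (5.1), $(1-g)x_n=0$ and $p_mx_n\in A$.

**Step 2: an approximate unit that nearly commutes with everything relevant.** For $b\in B$ put
$$E_{n,b}=x_n^*(1-p_n)D_bx_n-gD_b,\qquad E'_{n,b}=(x_n^*(1-p_n)x_n-g)D_b.$$
Since $p_nx_n\in A$, these have norm $<\frac1n$ modulo $A$ when $b\in\mathcal F_n$. We construct positive contractions $u_{-1}=u_0=0\le u_1\le u_2\le\cdots$ in $A$, commuting with each other and forming an approximate unit, such that $u_{n+1}u_n=u_n$ and, with $f_n=(u_n-u_{n-1})^{1/2}$ $(n\ge1)$, for $b\in\mathcal F_n$: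
$$\|[f_n,D_b]\|,\ \|[f_n,gD_b]\|<2^{-n};\tag{8.1}$$
$$\|(1-u_{n-2})T(1-u_{n-2})\|<\tfrac2n\quad\text{for }T=E_{n,b},E'_{n,b},\ n\ge3.\tag{8.2}$$

Let $e_0\in A$ be a strictly positive contraction. Let $\theta_k:[0,1]\to[0,1]$ be $0$ on $[0,2^{-k-1}]$, $1$ on $[2^{-k},1]$, linear between. Then $v_k=\theta_k(e_0)$ is an increasing approximate unit with $v_lv_k=v_k$ for $l>k$. By polynomial approximation of the square root, for each $n\ge1$ there is $\delta'_n>0$ such that $0\le a\le1$ and $\|[a,t]\|\le\delta_n'$ imply $\|[a^{1/2},t]\|<2^{-n}$, for all $t$ in the finite set $\{D_b,gD_b:b\in\mathcal F_n\}$. Let $\delta_n=\frac12\min(\delta'_1,\dots,\delta'_{n+1})$. We choose inductively $u_n$ $(n\ge1)$ in the convex hull of $\{v_k:N_n<k\le N_{n+1}\}$ with $N_1<N_2<\cdots$ such that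

- (i) $\|[u_n,t]\|\le\delta_n$ for $t\in\mathcal T_n:=\{D_b,gD_b:b\in\mathcal F_{n+1}\}$;
- (ii) $\|(1-u_n)T(1-u_n)\|<\frac2{n+2}$ for $T=E_{n+2,b},E'_{n+2,b}$, $b\in\mathcal F_{n+2}$.

*This suffices.* Condition (ii) is (8.2). For $t$ belonging to $\mathcal F_n$, (i) for $n$ and $n-1$ gives $\|[u_n-u_{n-1},t]\|\le\delta_n+\delta_{n-1}\le\delta_n'$ if $n\ge2$, and $\|[u_1,t]\|\le\delta_1\le\delta_1'$ if $n=1$; so (8.1) holds. Since $v_k\le v_l$ and $v_lv_k=v_k$ for $k<l$, convex combinations give $u_n\le u_{n+1}$ and $u_{n+1}u_n=u_n$. Also $\|(1-u_n)a\|\le\sup_{k>N_n}\|(1-v_k)a\|\to0$ for $a\in A$.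

*(ii) can be arranged.* For each of the finitely many $T$ choose $a\in A$ with $\|T-a\|<\frac1{n+2}$. Enlarging $N_n$ beforehand (this does not affect $u_{n-1}$), we may assume $\|(1-v_k)a\|<\frac1{n+2}$ for $k=N_n+1$. Then it holds for all $k>N_n$, because $1-v_k=(1-v_k)(1-v_{N_n+1})$ for $k>N_n+1$. Then $\|(1-u)a\|<\frac1{n+2}$ for every convex combination $u$ of the $v_k$, $k>N_n$, so $\|(1-u)T(1-u)\|<\frac2{n+2}$.

*(i) can be arranged as well.* We claim $[v_k,t]\to0$ weakly in $A$ for $t\in M(A)$. Every functional on $A$ is a combination of positive ones. For a positive functional with GNS representation $\sigma$ and cyclic vector $\zeta$, extend the non-degenerate $\sigma$ to $M(A)$; then $\sigma(v_k)\to1$ strongly, and $\langle\sigma(v_k)\sigma(t)\zeta,\zeta\rangle-\langle\sigma(t)\sigma(v_k)\zeta,\zeta\rangle\to0$. Hence $0$ is in the weak closure, and so by Hahn–Banach in the norm closure, of the convex set $\{([u,t])_{t\in\mathcal T_n}:u\in\mathrm{conv}\{v_k:k>N_n\}\}\subset A^{\mathcal T_n}$. So some convex combination $u_n$ satisfies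 (i), and we take $N_{n+1}$ large enough to contain its indices.

**Step 3: consequences for the $f_n$.** From $u_ku_l=u_k$ for $k<l$ we get $f_n^2f_m^2=0$, hence $f_nf_m=0$, for $|n-m|\ge2$. Also $u_{n-2}f_n^2=u_{n-2}-u_{n-2}=0$ for $n\ge2$ (and $u_{-1}=0$), so $(1-u_{n-2})f_n=f_n$. With (8.2), $\|f_nTf_n\|<\frac2n$ for $T=E_{n,b},E'_{n,b}$, $b\in\mathcal F_n$, $n\ge3$. Finally $\sum_nf_n^2=1$ strictly.

**Step 4: gluing.** Let $x=\sum_nS_n(1-p_n)x_nf_n$, with partial sums $X_N$. We check convergence. Since $S_n^*S_m=0$ for $n\ne m$, $X_N^*X_N=\sum_{n\le N}f_nx_n^*(1-p_n)x_nf_n\le4\sum_{n\le N}f_n^2\le4$. For $a\in A$ and $N'<N$ likewise $\|(X_N-X_{N'})a\|^2\le4\|a^*(u_N-u_{N'})a\|\to0$. Also $X_N^*p_Ma$ is constant for $N\ge M$, because $p_M$ commutes with $S_n$ and $(1-p_n)p_M=0$ for $n\ge M$. Since $p_Ma\to a$ and $X_N$ is bounded, $X_N^*a$ converges. So $X_N\to x\in M(A)$ strictly. As $1-g$ commutes with $S_n$ and $p_n$, $(1-g)x=0$.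

**Step 5: the relations hold modulo $A$.** Let $b\in\mathcal F_{n_0}$. Use $gD_b=\sum_ngD_bf_n^2$ and $gD_bf_n^2=f_ngD_bf_n-[f_n,gD_b]f_n$. With strictly convergent sums,
$$x^*D_bx-gD_b=\sum_n\Big(f_nE_{n,b}f_n+[f_n,gD_b]f_n\Big),$$
$$x^*xD_b-gD_b=\sum_n\Big(f_nE'_{n,b}f_n+f_nx_n^*(1-p_n)x_n[f_n,D_b]+[f_n,gD_b]f_n\Big).$$
All terms are in $A$. For $n\ge n_0$ the commutator terms have norm at most $4\cdot2^{-n}$ each, so they are norm-summable. The terms $f_nE_{n,b}f_n$ and $f_nE'_{n,b}f_n$ tend to $0$ in norm by Step 3 and, separately for even and odd $n$, are mutually orthogonal. So the norm of a finite partial sum over one parity is the maximum of the norms. Hence all sums converge in norm and lie in $A$. So the class $x_0$ of $x$ satisfies (R1) and (R2) for $b\in\bigcup_n\mathcal F_n$, and by continuity for all $b\in B$; (R3) is clear. $\square$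

## 9. The Busby map, its kernels, and the end of the proof of Theorem 1

We repeat the repair of Section 3, now with $D_b$ present. In $\mathcal Q$ put $x=S_1x_0$ and $y=S_2x_0$. As $S_1,S_2$ are isometries commuting with $D_b$ and $g$, both satisfy (R1)–(R3).

**Step 1: $x$ commutes with every $D_b$.** By (R1) and (R2),
$$(D_bx-xD_b)^*(D_bx-xD_b)=gD_{b^*b}-gD_{b^*}D_b-D_{b^*}gD_b+D_{b^*}x^*xD_b=0.$$

**Step 2: the homomorphism.** From $x^*(1-g)x=0$ we get $(1-g)^{1/2}x=0$; likewise $(1-g)^{1/2}x_0=0$. Let $v=x+(1-g)^{1/2}$ and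
$$q=1-vv^*=g-xx^*-x(1-g)^{1/2}-(1-g)^{1/2}x^*.$$
By Step 1, $v$, $v^*$ and $q$ commute with all $D_b$. We have $v^*v=x^*x+1-g$, so $v^*vD_b=D_b$ by (R2). Hence $vv^*vv^*D_b=v(v^*vD_b)v^*=vv^*D_b$, i.e. $q^2D_b=qD_b$. So
$$\varphi:B\to\mathcal Q,\qquad\varphi(b)=D_bq$$
is a $*$-homomorphism.

**Step 3: $\varphi(b)$ is at least as large as $gD_b$.** As in Section 3, $y^*v=x_0^*S_2^*S_1x_0+x_0^*(1-g)^{1/2}S_2^*=0$, so $qy=y$ and
$$y^*\varphi(b)y=y^*D_by=gD_b.\tag{9.1}$$

**Step 4: $\varphi_V(b)=0$ iff $gD_b$ maps to $0$ in $\mathcal Q_V$.** The forward direction is (9.1). Conversely, if $gD_b$ maps to $0$, so do $gD_{b^*b}=(xD_b)^*(xD_b)$ and $gD_{bb^*}=(xD_{b^*})^*(xD_{b^*})$. So $xD_b=D_bx$ and $D_bx^*=(xD_{b^*})^*$ map to $0$. Hence so does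
$$D_bq=gD_b-D_bxx^*-D_bx(1-g)^{1/2}-(1-g)^{1/2}D_bx^*.$$

**Step 5: a numerical criterion.** The element $gD_b=\sum_i\alpha(a_i)\otimes\iota_i(b)\otimes1\otimes e_{ii}$ is diagonal with entries in $A'$. Its image in $M(A/A_V)$ lies in $A/A_V$ iff the norms of the entries modulo $(A_0)_V\otimes\mathcal O_2\otimes\mathcal O_\infty$ tend to $0$. So
$$\varphi_V(b)=0\iff\|\alpha(a_i)+(A_0)_V\|\cdot\|b(x_i)\|\to0\quad(i\to\infty).\tag{9.2}$$

**Lemma 7.** $\ker\varphi_V=B_{j(V)}$ for every open $V\subset U$.

*Proof.* For "$\supset$" we use that cells shrink. Let $b\in B_{j(V)}$, $\delta>0$. Then $L=\{x\in F:\|b(x)\|\ge\delta\}$ is quasi-compact and contained in $j(V)\subset W_V$. By Lemma 1(1), for all but finitely many $i$ with $x_i\in L$ we have $Q_i\subset W_V\cap U=V$, so $a_i\in(A_0)_V$. For $x_i\notin L$, $\|b(x_i)\|<\delta$. So (9.2) gives $\varphi_V(b)=0$.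

For "$\subset$" we use that cells cover. It suffices to take $b\ge0$ with $\varphi_V(b)=0$, and $x\in F$ with $\|b(x)\|>\delta>0$, and to show $x\in j(V)$. Let $G=\{\|b(\cdot)\|>\delta\}$ and $J=\{i:x_i\in G,\ \|\alpha(a_i)+(A_0)_V\|\ge1\}$, which is finite by (9.2). By Lemma 1(2), applied to $L=\{x\}$, there is an open $W\ni x$ in $X$ with $W\cap U\subset\bigcup\{H_i:i\notin J,\ x_i\in G\}$. For such $i$, a point $u\in H_i\setminus V$ would give $\|\alpha(a_i)+(A_0)_V\|\ge\alpha(\|a_i(u)\|)=1$, that is, $i\in J$. So $H_i\subset V$, hence $W\cap U\subset V$ and $x\in W\cap F\subset j(V)$. $\square$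

*End of the proof of Theorem 1.* By Lemma 7, $\varphi$ satisfies (1.1). Let $E=\{(b,m)\in B\oplus M(A):\varphi(b)=m+A\}$. It is an extension of the separable nuclear algebra $B$ by the separable nuclear algebra $A\cong A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$, hence separable and nuclear. By Proposition 1, $\mathrm{Prim}(E)\cong X$, compatibly with $\mathrm{Prim}(A)=\mathrm{Prim}(A_0)=U$ and $\mathrm{Prim}(B)=F$. So the conjecture is true. $\blacksquare$

## 10. Countable unions and the Baire property: proof of Theorem 2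

Open and closed, hence locally closed, subspaces of spaces in $\mathcal C$ are in $\mathcal C$, by (F2) and nuclearity of ideals and quotients. Locally closed subspaces of sober lqc spaces are lqc by (F5), and they are sober. For closed subspaces this is clear. If $Z$ is prime closed in an open subspace, its closure in the large space is prime; the generic point of that closure lies in every non-empty open subset of it, hence in $Z$.

**Lemma 8.** If $U=\bigcup_nU_n$ with $U_1\subset U_2\subset\cdots$ non-empty and open in $U$ and all $U_n\in\mathcal C$, then $U\in\mathcal C$.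

*Proof.* **Step 1: $U$ is lqc and sober.** The first is local. Let $Z\subset U$ be prime closed. It meets some $U_n$. Then $Z\cap U_n$ is prime closed in $U_n$ and dense in $Z$, so its generic point is generic in $Z$.

**Step 2: a chain of ideals.** We apply Theorem 1 repeatedly and arrange that each algebra is an ideal in the next. Let $\mathcal D=\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$. By the standard isomorphisms $\mathcal O_2\otimes\mathcal O_2\cong\mathcal O_2$, $\mathcal O_\infty\otimes\mathcal O_\infty\cong\mathcal O_\infty$ and $\mathcal K\otimes\mathcal K\cong\mathcal K$ we have $\mathcal D\otimes\mathcal D\cong\mathcal D$. Let $E_1$ be separable nuclear with $\mathrm{Prim}(E_1)\cong U_1$. The set $U_{n+1}\setminus U_n$ is closed in $U_{n+1}$, so it is empty or in $\mathcal C$. Theorem 1 recursively gives separable nuclear $E_{n+1}$ with $\mathrm{Prim}(E_{n+1})\cong U_{n+1}$, in which $E_n\otimes\mathcal D$ is the ideal of $U_n$, compatibly with $\mathrm{Prim}(E_n)\cong U_n$ (if $U_{n+1}=U_n$ put $E_{n+1}=E_n\otimes\mathcal D$).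 So $E'_n:=E_n\otimes\mathcal D\cong(E_n\otimes\mathcal D)\otimes\mathcal D$ is an ideal of $E'_{n+1}:=E_{n+1}\otimes\mathcal D$. The isomorphism is the identity on $E_n$ tensored with $\mathcal D\cong\mathcal D\otimes\mathcal D$, so it carries $(E_n)_V\otimes\mathcal D$ to $(E_n)_V\otimes\mathcal D\otimes\mathcal D$, and everything is compatible with $U_n\subset U_{n+1}$.

**Step 3: the limit.** Let $E'=\varinjlim E'_n$, the closure of an increasing union of ideals; it is separable and nuclear. Each closed ideal $K$ of $E'$ is the closure of the union of its intersections $K_n=K\cap E'_n$, and $K_{n+1}\cap E'_n=K_n$. Conversely, given closed ideals $K_n$ of $E'_n$ with $K_{n+1}\cap E'_n=K_n$, let $K=\overline{\bigcup_mK_m}$. Then $K\cap E'_n=\overline{KE'_n}$ is the closure of $\bigcup_mK_mE'_n$. Each $K_mE_n'$ lies in $K_n$: for $m\ge n$ because $K_m\cap E'_n=K_n$, and for $m<n$ because $K_m\subset K_n$. So $K\cap E'_n=K_n$. Thus the ideal lattice of $E'$ is isomorphic to the lattice of sequences $(V_n)$ with $V_n\subset U_n$ open and $V_{n+1}\cap U_n=V_n$,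 that is, via $V=\bigcup_nV_n$, to $\mathcal O(U)$. By (F6), $\mathrm{Prim}(E')\cong U$. $\square$

**Lemma 9.** A sober lqc space $Z$ is a Baire space.

*Proof.* Let $D_n$ $(n\ge1)$ be open and dense, $O_0\ne\emptyset$ open. We look for a point of $O_0\cap\bigcap_nD_n$. Quasi-compact sets need not be closed, so nested intersections are not available directly; sobriety produces the point instead. Choose non-empty open $O_n$ and quasi-compact $Q_n$ with $O_n\subset Q_n\subset D_n\cap O_{n-1}$.

Consider the open sets containing no $O_n$; the empty set is one. They are closed under unions of chains: if $O_n\subset\bigcup V_\lambda$, then the quasi-compact $Q_{n+1}\subset O_n$ lies in some $V_\lambda$, so $O_{n+1}\subset V_\lambda$. By Zorn there is a maximal such $V$, and $V\ne Z$. If $V_1,V_2\supsetneq V$ are open, each contains some $O_n$. The $O_n$ decrease, so $V_1\cap V_2$ contains some $O_n$, and $V_1\cap V_2\ne V$. Thus $Z\setminus V$ is prime, $Z\setminus V=\overline{\{x\}}$. If $x\notin O_n$ for some $n$, then $O_n\cap\overline{\{x\}}=\emptyset$,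 i.e. $O_n\subset V$, a contradiction. So $x\in\bigcap_nO_n\subset O_0\cap\bigcap_nD_n$. $\square$

*Proof of Theorem 2.* **(a)$\Rightarrow$(b)** is trivial.

**(b)$\Rightarrow$(c).** We find one piece that is fat in $Z$. Let $X=\bigcup_nC_n$ with $C_n\in\mathcal C$ locally closed, and $Z\ne\emptyset$ closed. $Z$ is sober and lqc, so by Lemma 9 some $C_n\cap Z$ is not nowhere dense in $Z$. Let $O\ne\emptyset$ be the interior in $Z$ of the closure of $C_n\cap Z$. As $C_n\cap Z$ is locally closed, it is open and dense in its closure. So $O\cap C_n$ is open in $O$, hence open in $Z$, and non-empty. It is an open subset of $C_n\cap Z$, which is closed in $C_n$. Hence it is in $\mathcal C$.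

**(c)$\Rightarrow$(a).** We show that the largest open set reachable by gluing is everything. If $X=\emptyset$ there is nothing to prove. Let $U$ be the union of all open subsets of $X$ in $\mathcal C$; it is non-empty by (c) with $Z=X$. By second countability $U=\bigcup_nX_n$ with non-empty open $X_n\in\mathcal C$. Let $U_n=X_1\cup\dots\cup X_n$. By induction $U_n\in\mathcal C$: $U_{n+1}$ is sober and lqc, $U_n\in\mathcal C$ is open in it, and $U_{n+1}\setminus U_n=X_{n+1}\setminus U_n$ is closed in $X_{n+1}$, so it is in $\mathcal C$ and Theorem 1 applies. By Lemma 8, $U\in\mathcal C$.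

Suppose $X\setminus U\ne\emptyset$. Then (c) gives a non-empty $G\in\mathcal C$ open in $X\setminus U$. The set $U\cup G$ is open in $X$, hence sober and lqc, with $U\in\mathcal C$ open in it and complement $G\in\mathcal C$. So $U\cup G\in\mathcal C$ by Theorem 1, contradicting the choice of $U$. Hence $X=U\in\mathcal C$.

**The last statement** follows from (c). A relatively open subset of a closed subset of $X$ is lqc by (F5). If it is Hausdorff, it is a second countable locally compact Hausdorff space $P$, and $P=\mathrm{Prim}(C_0(P))$ with $C_0(P)$ separable and nuclear. $\blacksquare$
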